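\title{Odd torsion in odd-dimensional oriented orbifold cobordism}

\begin{abstract}
The oriented orbifold cobordism groups $\Omega^{\mathrm{orb}}_n$ vanish rationally for odd $n$. We show that they do not all vanish: for every odd prime $p$ there is an even integer $D_p$ such that $\Omega^{\mathrm{orb}}_n$ contains an element of order $p$ for $n=D_p+3$ and for every odd $n\ge D_p+7$. The element is detected on a three-dimensional stratum, by a triple cup product mod $p$ of the covering that records how the local group is twisted along the stratum. The covering group is a $p$-group in which commuting elements have linearly dependent images in the abelianization, and this property prevents the singular set of a null-bordism from absorbing the triple product.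
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{oriented $n$-orbifold} is a second countable Hausdorff space locally modeled on quotients $\mathbb R^n/\Gamma$, where $\Gamma$ is a finite subgroup of $SO(n)$ acting linearly and effectively, with smooth orientation-preserving transition maps between the charts. The group $\Gamma$ of a chart centered at a point $x$ is the \emph{local group} at $x$. A compact oriented $(n+1)$-orbifold \emph{with boundary} is modeled at boundary points on $(\mathbb R^n\times[0,\infty))/\Gamma$, with $\Gamma\subset SO(n)$ finite and acting on the first factor. Its boundary is a closed oriented $n$-orbifold with the induced orientation; it is a boundary in the ordinary sense, not a reflector locus. \emph{Closed} means compact with empty boundary.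

The basic examples are quotients. Let a finite group act on an oriented manifold, preserving the orientation, so that every stabilizer acts faithfully on the tangent space. The exponential map of an invariant metric linearizes the action near each point, so the quotient is an oriented orbifold whose local groups are the stabilizers. Faithfulness is automatic for an effective action on a connected manifold, by a fact that we use several times: an isometry of a connected Riemannian manifold that fixes a point and has derivative the identity there is the identity.

The \emph{oriented orbifold cobordism group} $\Omega^{\mathrm{orb}}_n$ consists of classes of closed oriented $n$-orbifolds, where $M_1$ and $M_2$ are identified if $M_1\sqcup(-M_2)$ is the oriented boundary of a compact oriented $(n+1)$-orbifold. Addition is disjoint union, and the Cartesian product makes $\Omega^{\mathrm{orb}}_*$ a ring. Thus $m[M]=0$ means that the disjoint union $mM$ of $m$ copies of $M$ is an oriented boundary. Two facts are known: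
\begin{enumerate}
\item[(i)] $\Omega^{\mathrm{orb}}_n\otimes\mathbb Q=0$ for odd $n$;
\item[(ii)] $\Omega^{\mathrm{orb}}_n=0$ for $1\le n\le 3$.
\end{enumerate}
The problem studied here is taken from \cite{problem}:
\begin{quote}
\emph{Is $\Omega^{\mathrm{orb}}_n=0$ for every odd $n$?}
\end{quote}

By (i) this is a question about torsion, and orbifold singularities are good at killing torsion. For every finite $\Gamma\subset SO(n+1)$ the quotient $S^n/\Gamma$ bounds the cone $D^{n+1}/\Gamma$. More generally, if a finite group acts freely on a closed manifold, the quotient bounds as soon as the action extends over a connected null-bordism, with fixed points allowed; the obstructions to extending the action \emph{freely} play no role. Together with (ii), this suggests the answer yes. The answer is no.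

\begin{theorem}\label{thm:main}
Let $p$ be an odd prime. There is an even integer $D_p$ such that, for $n=D_p+3$ and for every odd $n\ge D_p+7$, there is a closed oriented $n$-orbifold $M$ with the following property: if $m\ge1$ and $m[M]=0$ in $\Omega^{\mathrm{orb}}_n$, then $p\mid m$. In particular $[M]\ne0$, so $\Omega^{\mathrm{orb}}_n\neq0$, and, by fact~\emph{(i)}, $\Omega^{\mathrm{orb}}_n$ contains an element of order exactly $p$.
\end{theorem}

Taking $p=3$, we see that only finitely many of the odd-dimensional groups can vanish. We make no claim about the smallest odd $n$ with $\Omega^{\mathrm{orb}}_n\neq0$, nor about $2$-primary torsion.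

Throughout, $p$ is a fixed odd prime, and homology and cohomology are singular with coefficients in $\mathbb F_p$ unless other coefficients are shown. A \emph{universal sign} is a sign that depends only on the conventions for orientations, cup products and coboundaries, not on the objects at hand.

\section{Strata, branched coverings and the idea of the proof}\label{sec:idea}

\subsection*{Monodromy classes}
Let a finite group $\Delta$ act freely from the left on a Hausdorff space $P$ with locally path connected quotient $B$. Then $P\to B$ is a covering, which we call a \emph{principal $\Delta$-covering}. Fix $\tilde b\in P$ over $b\in B$. A loop $\gamma$ at $b$ lifts to a path from $\tilde b$ to a point $\rho(\gamma)\tilde b$, and the \emph{monodromy} $\rho\colon\pi_1(B,b)\to\Delta$ is a homomorphism. Conversely, if $B$ is a connected manifold with universal covering $\widetilde B$, every homomorphism $\rho$ is the monodromy of $(\Delta\times\widetilde B)/\pi_1(B)$, where $\gamma(k,\tilde b)=(k\rho(\gamma)^{-1},\gamma\tilde b)$.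

Let $\Delta=U$ be a finite-dimensional $\mathbb F_p$-vector space, with dual $U^\vee$. As $U$ is abelian, the monodromy does not depend on $\tilde b$ and defines a homomorphism $H_1(B;\mathbb Z)\to U$. Composing it with $\xi\in U^\vee$ gives a class $x_\xi\in\operatorname{Hom}(H_1(B;\mathbb Z),\mathbb F_p)=H^1(B)$, linear in $\xi$. Graded commutativity gives $2x_\xi^2=0$, so $x_\xi^2=0$ because $p$ is odd, and we obtain a ring homomorphism
\[
\Lambda^*U^\vee\to H^*(B),\qquad \alpha\mapsto x_\alpha .
\]
These classes are natural under pullback of coverings, and in positive degrees they vanish if the covering has a section. If $\ell\subset U$ is a subspace with annihilator $\ell^\perp=(U/\ell)^\vee\subset U^\vee$, then for $\xi\in\ell^\perp$ the class $x_\xi$ of $P$ equals the class $x_\xi$ of the principal $U/\ell$-covering $P/\ell$.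

\subsection*{What a null-bordism must preserve}
The following outline is made precise in Section~\ref{sec:stratum}. Let $G\subset SO(V)$ be a finite group with $V^G=0$, and let $M$ be an orbifold in which the points with local group of the largest order have the model $(V/G)\times\mathbb R^j$. These points form a closed $j$-manifold $Y$. If $M=\partial W$, the points of $W$ with model $(V/G)\times\mathbb R^{j+1}$ form a stratum whose closure is, after normalization, a compact $(j+1)$-orbifold $X$ with $\partial X=Y$. The identification of the normal model with $V/G$ is unique only up to the normalizer $N$ of $G$ in $O(V)$, so a homomorphism from $N/G$ onto a finite group $K$ produces a principal $K$-covering of $Y$ that extends over the stratum. At the singular points of $X$, where the local group of $W$ is larger than $G$, the covering may branch.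

For $X$ to be oriented we need $N\subset SO(V)$. Otherwise a stratum can simply end: for $G=\{\pm1\}\subset SO(2)$, whose normalizer contains reflections, the $G$-stratum of $\mathbb R^3/\Gamma$ with $\Gamma$ the group of diagonal matrices in $SO(3)$ is a half-line. Since $-1\in N$, the condition $N\subset SO(V)$ forces $\dim V$ to be even, so for odd $n$ the stratum $Y$ has odd dimension. Dimension $1$ offers nothing, because a circle with monodromy of order $q$ bounds the cone $D^2/(\mathbb Z/q)$ and the covering extends with one branch point. So we take $\dim Y=3$. By fact~(ii) the manifold $Y$ itself bounds, and an obstruction has to come from the covering. If $U$ is an elementary abelian quotient of $K$, the candidates are the numbers $\langle x_\alpha,[Y]\rangle$ with $\alpha\in\Lambda^3U^\vee$. They vanish when the covering extends without branching over a compact oriented $4$-manifold with boundary $Y$. The question is what branching does.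

\begin{example}[Branching can absorb a triple product]\label{ex:torus}
Let $U=\mathbb F_p^3$ with basis $u_1,u_2,u_3$ and dual basis $\xi_1,\xi_2,\xi_3$. Let $u_j$ act on $D^2\times S^1\times S^1$ by rotating the $j$th factor through $2\pi/p$. The quotient $X$ is an oriented $4$-orbifold with boundary a torus $T^3$ and singular set a torus $\Sigma=0\times T^2$, along which the stabilizer is the line $\ell=\mathbb F_pu_1$. On $T^3$ the monodromy of the $j$th circle is $u_j$, so $x_{\xi_1},x_{\xi_2},x_{\xi_3}$ is the basis of $H^1(T^3)$ dual to the three circles, and $\langle x_{\xi_1\wedge\xi_2\wedge\xi_3},[T^3]\rangle=\pm1$. The nonzero value is carried by $\Sigma$. The first circle is a meridian $\mu$ of $\Sigma$, the $U/\ell$-covering is unbranched along $\Sigma$, and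
\[
\langle x_{\xi_1\wedge\xi_2\wedge\xi_3},[T^3]\rangle=\pm\,x_{\xi_1}(\mu)\cdot\langle x_{\xi_2\wedge\xi_3},[\Sigma]\rangle .
\]
\end{example}

So $K=U$ gives no obstruction. In the example, the monodromies $u_2,u_3$ along $\Sigma$ are independent of the monodromy $u_1$ of the meridian. The meridian commutes with loops parallel to $\Sigma$, so this can be forbidden by a noncommutative $K$. We ask that the surjection $K\to U$, $k\mapsto\bar k$, satisfy:
\begin{equation}\tag{P}\label{eq:P}
\text{if $k,k'\in K$ commute, then $\bar k,\bar k'$ are linearly dependent in $U$.}
\end{equation}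

\begin{example}[The main idea, for a smooth branch surface]\label{ex:smooth}
Assume \eqref{eq:P}. Let $X$ be a compact oriented $4$-manifold, $\Sigma$ a closed oriented surface in its interior with components $\Sigma_i$ and disjoint disk bundle neighborhoods $O_i$, and let a principal $K$-covering of $X\setminus\Sigma$ be given in which the monodromy of each meridian has nonzero image in $U$. Then the induced $U$-covering satisfies $\langle x_\alpha,[\partial X]\rangle=0$ for all $\alpha\in\Lambda^3U^\vee$.

Indeed, the complement of the interiors of the $O_i$ is a bordism, so $\langle x_\alpha,[\partial X]\rangle=\sum_i\langle x_\alpha,[\partial O_i]\rangle$. Each $\partial O_i$ is a principal circle bundle, and its fiber $\mu_i$ is central in $\pi_1(\partial O_i)$, because the action map $S^1\times\partial O_i\to\partial O_i$ sends the commuting factors of the fundamental group onto $\langle\mu_i\rangle$ and $\pi_1(\partial O_i)$. So every element of $\rho(\pi_1(\partial O_i))$ commutes with $\rho(\mu_i)$, and by \eqref{eq:P} its image in $U$ lies in the line $\ell_i$ spanned by $\overline{\rho(\mu_i)}$. Hence $x_\xi=0$ on $\partial O_i$ for $\xi\in\ell_i^\perp$.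 Since $\ell_i^\perp$ has codimension $1$, every element of $\Lambda^3U^\vee$ is a sum of products with a factor in $\ell_i^\perp$, and $x_\alpha=0$ on $\partial O_i$.
\end{example}

\subsection*{Plan}
Section~\ref{sec:KY} constructs a $p$-group $K$ with \eqref{eq:P} and a $3$-manifold $Y$ with a $K$-covering whose triple product is nonzero. Section~\ref{sec:rep} constructs $G\subset SO(V)$ whose normalizer lies in $SO(V)$ and maps onto $K$, and Section~\ref{sec:M} builds $M$ from these data. Section~\ref{sec:stratum} extracts $X$ and its branched covering from a null-bordism. Section~\ref{sec:vanish} extends Example~\ref{ex:smooth} to orbifolds. There the branch set is a $2$-complex whose sheets can meet at points, and a loop that leaves one sheet for another at one meeting point and returns through a second one is not forced to commute with any meridian. The classes $x_\xi$ then need not vanish near the branch set, and we prove instead a residue formula of the kind displayed in Example~\ref{ex:torus}, which lets us argue one sheet at a time.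

\section{The group $K$ and the three-manifold $Y$}\label{sec:KY}

\subsection*{The group}
Property \eqref{eq:P} asks for many nontrivial commutators in $K$, while a nonzero triple product on $Y$ imposes relations among them. The proof of Lemma~\ref{lem:lift} identifies these relations: if the triple products on $Y$ are given by $t\in\Lambda^3U$, they are the contractions $i_\xi t\in\Lambda^2U$, where
\[
i_\xi(a\wedge b\wedge c)=\xi(a)\,b\wedge c-\xi(b)\,a\wedge c+\xi(c)\,a\wedge b\qquad(\xi\in U^\vee).
\]
We impose these relations and no others, so that commutators take values in $\Lambda^2U/\{i_\xi t\}$. Then \eqref{eq:P} says that no nonzero contraction of $t$ has the form $u\wedge v$. For $U=\mathbb F_p^3$ and $t=u_1\wedge u_2\wedge u_3$ the contractions fill $\Lambda^2U$, the group is $U$ itself, and we are back in Example~\ref{ex:torus}. A suitable $t$ is the trace of a decomposable trivector over the quadratic extension of $\mathbb F_p$.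

Choose an integer $w$ that is a non-square mod $p$. Let $e_1,e_2,e_3,f_1,f_2,f_3$ be the standard basis of $\mathbb Z^6$ and, omitting wedge signs, put
\[
t=e_1e_2e_3+w\,(e_1f_2f_3+f_1e_2f_3+f_1f_2e_3)\in\Lambda^3\mathbb Z^6 .
\]
Let $U=\mathbb F_p^6$, write $t$ also for the image in $\Lambda^3U$, and set
\[
R=\{i_\xi t:\xi\in U^\vee\}\subset\Lambda^2U,\qquad C=\Lambda^2U/R,\qquad [u,v]=u\wedge v \bmod R\in C .
\]

\begin{lemma}\label{lem:bracket}
We have $\dim R=6$, and $[u,v]=0$ if and only if $u$ and $v$ are linearly dependent over $\mathbb F_p$.
\end{lemma}

\begin{proof}
Work over $\mathbb F_{p^2}=\mathbb F_p(\sqrt w)$ and put $g_j=e_j+\sqrt w\,f_j$, $\bar g_j=e_j-\sqrt w\,f_j$. The spans $U_+$ of the $g_j$ and $U_-$ of the $\bar g_j$ satisfy $U\otimes\mathbb F_{p^2}=U_+\oplus U_-$. In $g_1g_2g_3+\bar g_1\bar g_2\bar g_3$ the terms with an odd power of $\sqrt w$ cancel and the others double, so $t=\frac12(g_1g_2g_3+\bar g_1\bar g_2\bar g_3)$.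

Let $0\neq\xi\in U^\vee$. If $\xi$ vanished on $U_+$ or on $U_-$, then $\xi(e_j)\pm\sqrt w\,\xi(f_j)=0$ with $\xi(e_j),\xi(f_j)\in\mathbb F_p$, which forces $\xi(e_j)=\xi(f_j)=0$ for all $j$. So $i_\xi t=a+b$ with $0\neq a\in\Lambda^2U_+$ and $0\neq b\in\Lambda^2U_-$. As $\dim U_\pm=3$, we have $a\wedge a=b\wedge b=0$, and $(a+b)\wedge(a+b)=2\,a\wedge b$, which is nonzero because $\Lambda^2U_+\otimes\Lambda^2U_-$ embeds in $\Lambda^4(U_+\oplus U_-)$. Thus $\xi\mapsto i_\xi t$ is injective, and every nonzero element of $R$ has nonzero square. Since $(u\wedge v)\wedge(u\wedge v)=0$, we get $u\wedge v\in R$ only if $u\wedge v=0$.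
\end{proof}

If $w$ were a nonzero square, the $g_j,\bar g_j$ would be a basis of $U$ itself, and contracting with the dual vector of $g_1$ would give $\frac12g_2g_3\in R$, so the lemma would fail.

Let $K=U\times C$ with the product
\[
(u,c)(v,c')=\bigl(u+v,\ c+c'+\tfrac12[u,v]\bigr).
\]
Both bracketings of a triple product $(u,c)(v,c')(v',c'')$ have second coordinate $c+c'+c''+\frac12([u,v]+[u,v']+[v,v'])$, and $(-u,-c)$ is inverse to $(u,c)$. So $K$ is a group, a central extension of $U$ by $C$, of order $p^{6+(15-6)}=p^{15}$. The commutator of $(u,c)$ and $(v,c')$ is $(0,[u,v])$, so Lemma~\ref{lem:bracket} shows that $K\to U$ has property~\eqref{eq:P}.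

Let $u_1,\dots,u_6$ be the basis $e_1,\dots,f_3$ of $U$ and $\xi_1,\dots,\xi_6$ the dual basis. Put $s_0=1$ and $s_i=(u_i,0)$ for $1\le i\le6$. The elements $s_0,\dots,s_6$ are distinct. They generate $K$: the subgroup they generate maps onto $U$ and contains the commutators $(0,[u_i,u_j])$, which generate $C$.

\subsection*{A three-manifold with triple product $t$}
Let $T^6=\mathbb R^6/\mathbb Z^6$. Recall that $H_*(T^6;\mathbb Z)=\Lambda^*\mathbb Z^6$, that $H^1(T^6)=U^\vee$, and that $T^6$ is a $K(\mathbb Z^6,1)$, so that a map from a connected CW complex to $T^6$ is determined up to homotopy by its effect on $H_1(-;\mathbb Z)$.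

\begin{lemma}\label{lem:Y}
There are a closed connected oriented $3$-manifold $Y$ and a map $f\colon Y\to T^6$ that induces an isomorphism $H_1(Y;\mathbb Z)\to\mathbb Z^6$ and satisfies $f_*[Y]=t$.
\end{lemma}

\begin{proof}
In this proof homology has integer coefficients. Start with the composite $\#^6(S^1\times S^2)\to\bigvee^6S^1\to T^6$, which is an isomorphism on $H_1$ and sends the fundamental class to $0$. It suffices to show that, given $(Y,f)$ with $f_*$ an isomorphism on $H_1$ and distinct basis vectors $a,b,c$, we can change $f_*[Y]$ by $-a\wedge b\wedge c$ and keep the isomorphism: exchanging $a$ and $b$ gives the other sign, and $t$ is a sum of such terms. The move exchanges the two halves of a splitting of $T^3$ that look alike to first homology.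

\emph{The splitting.} In $T^3=\mathbb R^3/\mathbb Z^3$ let $\mathcal H$ be a thin regular neighborhood of the three coordinate circles through $0$, and let $\mathcal H^*$ be the closure of its complement. Both are handlebodies of genus $3$; for $\mathcal H^*$, the cube and the three squares of the cubical cell structure, read dually, give one $0$-handle and three $1$-handles. For a handlebody of genus $3$ the map from $H_1$ of the boundary to $H_1$ of the handlebody is a surjection $\mathbb Z^6\to\mathbb Z^3$, whose kernel is a direct summand of rank $3$. For $\mathcal H$ the kernel $\mathcal M$ is generated by the meridians $\mu_i$, the boundaries of the disks $\mathcal H\cap\{x_i=\frac12\}$. The curve $\mu_i$ also bounds the punctured torus $\mathcal H^*\cap\{x_i=\frac12\}$, so $\mathcal M$ lies in the kernel $\mathcal M^*$ for $\mathcal H^*$. The quotient $\mathcal M^*/\mathcal M$ is finite and embeds in the torsion-free group $H_1(\partial\mathcal H)/\mathcal M$, so $\mathcal M^*=\mathcal M$.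

\emph{The move.} View $\mathcal H$ as a ball with three $1$-handles. Embed the ball in $Y$, run three disjoint arcs through the complement so that the resulting loops represent $a,b,c\in H_1(Y)=\mathbb Z^6$, and thicken them. This gives an orientation-preserving embedding $\mathcal H\subset Y$ whose exterior $E=\overline{Y\setminus\mathcal H}$ is connected. Put $\mathcal H'=-\mathcal H^*$, so that $\partial\mathcal H'=\partial\mathcal H$ as oriented surfaces, and $Y'=E\cup\mathcal H'$. For $\mathcal H''\in\{\mathcal H,\mathcal H'\}$ the Mayer--Vietoris sequence presents $H_1(E\cup\mathcal H'')$ as the cokernel of $H_1(\partial\mathcal H)\to H_1(E)\oplus H_1(\mathcal H'')$. The second component is onto with kernel $\mathcal M$, so the cokernel is $H_1(E)/\operatorname{im}\mathcal M$ in both cases, and $H_1(Y)=H_1(E)/\operatorname{im}\mathcal M=H_1(Y')$.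

The handlebody $\mathcal H'$ is obtained from a collar of $\partial\mathcal H$ by attaching three $2$-handles, along curves with classes in $\mathcal M$, and a $3$-handle. The map $f$ sends these curves to null-homologous, hence null-homotopic, loops in $T^6$, and $\pi_2(T^6)=0$. So $f|_E$ extends to $f'\colon Y'\to T^6$, which induces the same isomorphism on $H_1(E)/\operatorname{im}\mathcal M$. The contributions of $E$ cancel in $f'_*[Y']-f_*[Y]$, which is therefore the image of the fundamental class of $\mathcal H'\cup(-\mathcal H)=-T^3$ under the map $T^3\to T^6$ given by $f$ on $\mathcal H$ and $f'$ on $\mathcal H^*$. This map sends the coordinate circles to $a,b,c$, so it is homotopic to the linear map with that property, and it sends $[T^3]$ to $a\wedge b\wedge c$.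
\end{proof}

The classes $f^*\xi_1,\dots,f^*\xi_6$ form a basis of $H^1(Y)$. Write $t=\sum_{i<j<k}t_{ijk}\,u_iu_ju_k$ and extend $t_{ijk}$ to an alternating function of the indices. Then
\begin{equation}\label{eq:triple}
\langle f^*\xi_i\cup f^*\xi_j\cup f^*\xi_k,[Y]\rangle=\pm\,t_{ijk},\qquad i_{\xi_k}t=\sum_{i<j}t_{ijk}\,u_i\wedge u_j,
\end{equation}
with a universal sign in the first formula.

\begin{lemma}\label{lem:lift}
The homomorphism $\bar\rho\colon\pi_1(Y)\to H_1(Y;\mathbb Z)\otimes\mathbb F_p=U$ lifts to a homomorphism $\rho\colon\pi_1(Y)\to K$.
\end{lemma}

\begin{proof}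
Let $\pi=\pi_1(Y)$. A map $\gamma\mapsto(\bar\rho(\gamma),\beta(\gamma))$ is a homomorphism exactly when $\beta(\gamma\gamma')-\beta(\gamma)-\beta(\gamma')=\frac12[\bar\rho(\gamma),\bar\rho(\gamma')]$. So a lift exists if and only if the cocycle on the right represents $0$ in $H^2(\pi;C)$, that is, if and only if its image under every $\lambda\in C^\vee$ represents $0$ in $H^2(\pi;\mathbb F_p)$. That image is the pullback of $(u,v)\mapsto\frac12\sum_{i,j}\lambda[u_i,u_j]\,\xi_i(u)\xi_j(v)$, and $(u,v)\mapsto\xi_i(u)\xi_j(v)$ represents $\xi_i\cup\xi_j$ up to a universal sign. Both $\lambda[u_i,u_j]$ and $\xi_i\cup\xi_j$ change sign when $i,j$ are exchanged, so the class is $\pm\sum_{i<j}\lambda[u_i,u_j]\,\bar\rho^*\xi_i\cup\bar\rho^*\xi_j$. A $K(\pi,1)$ is obtained from $Y$ by attaching cells of dimension at least $3$, so $H^2(\pi;\mathbb F_p)$ injects into $H^2(Y)$, where the class becomes $\pm\sum_{i<j}\lambda[u_i,u_j]\,f^*\xi_i\cup f^*\xi_j$. By Poincar\'e duality it vanishes if and only if its products with all $f^*\xi_k$ vanish on $[Y]$. By \eqref{eq:triple} these numbers are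
\[
\pm\lambda\Bigl(\sum_{i<j}t_{ijk}[u_i,u_j]\Bigr)=\pm\lambda\bigl(i_{\xi_k}t\bmod R\bigr)=0 .\qedhere
\]
\end{proof}

Let $\widehat Y\to Y$ be the principal $K$-covering with monodromy $\rho$, oriented so that $K$ preserves the orientation. The $U$-covering $\widehat Y/C$ has monodromy $\bar\rho$, so its classes are $x_\xi=f^*\xi$. For $\alpha_0=\xi_1\wedge\xi_2\wedge\xi_3$, which is dual to the term $e_1e_2e_3$ of $t$, formula \eqref{eq:triple} gives
\begin{equation}\label{eq:nonzero}
\langle x_{\alpha_0},[Y]\rangle=\pm1\neq0\in\mathbb F_p .
\end{equation}

\section{A representation whose normalizer maps onto $K$}\label{sec:rep}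

We need a finite group $G$ and a faithful orthogonal representation $V$ with $V^G=0$ whose normalizer lies in $SO(V)$ and maps onto $K$. The idea is to take a product of copies of a group without outer automorphisms, indexed by $K$, so that outer automorphisms are permutations of $K$, and to encode in $V$ the Cayley graph of $K$ with edges labeled by $s_1,\dots,s_6$, whose only label-preserving symmetries are left translations.

\subsection*{The main factor}
Let $H=S_7$. We use the following standard facts: $H$ has trivial center and $\operatorname{Aut}(H)=\operatorname{Inn}(H)$; the group $A_7$ is simple with $C_H(A_7)=1$; and $H$ has $15$ irreducible complex representations, each the complexification of a real one. Choose seven pairwise non-isomorphic nontrivial irreducible real representations $\chi_0,\dots,\chi_6$ of $H$, with invariant inner products, where $\chi_0$ is the standard representation of dimension $6$. (The group $S_5$ has only six nontrivial irreducible representations, and $S_6$ has an outer automorphism.) Let $T^{\mathbb R}=\chi_0\otimes\dots\otimes\chi_6$ as a Euclidean vector space, $T=T^{\mathbb R}\otimes\mathbb C$ with the induced Hermitian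 metric, and $d=\dim_{\mathbb C}T$. Since $6\mid d$, the number $d$ is even.

Let $G_0=\prod_{k\in K}H_k$ with $H_k=H$, and let $g\in K$ act on $G_0$ by $(g\cdot h)_{gk}=h_k$. Let $V_0=\bigoplus_{k\in K}T_k$ with $T_k=T$, where $h\in G_0$ acts on $T_k$ by
\[
\sigma_k(h)=\chi_0(h_{ks_0})\otimes\dots\otimes\chi_6(h_{ks_6}),
\]
and let $a_g\colon V_0\to V_0$ map $T_k$ identically onto $T_{gk}$. Since $(g\cdot h)_{gks_j}=h_{ks_j}$, we have $\sigma_{gk}(g\cdot h)=\sigma_k(h)$, that is, $a_gha_g^{-1}=g\cdot h$ on $V_0$. So $G_0\rtimes K$ acts unitarily on $V_0$. Put
\[
D_p=\dim_{\mathbb R}V_0=2dp^{15}.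
\]

The indices $ks_0,\dots,ks_6$ are distinct, so $\sigma_k$ is an external tensor product of irreducible complex representations of different factors of $G_0$. Hence $\sigma_k$ is irreducible, of dimension $d>1$, and it is the complexification of the real representation $\sigma_k^{\mathbb R}$ on $T^{\mathbb R}$, whose endomorphism algebra is therefore $\mathbb R$. In particular $V_0^{G_0}=0$. The restriction of $\sigma_k$ to $H_{k'}$ is a multiple of $\chi_j$ if $k'=ks_j$ and is trivial otherwise; taking $j=0$ shows that the $\sigma_k$ are pairwise non-isomorphic. The action of $G_0$ is faithful: if $h_k\ne1$, then $\chi_0(h_k)$ is not scalar, because $\chi_0$ is faithful and $H$ has trivial center, and a tensor product of operators is the identity only if all factors are scalar, so $\sigma_k(h)\neq1$.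

\begin{lemma}\label{lem:aut}
Let $\operatorname{Aut}_{V_0}(G_0)$ be the group of automorphisms $\varphi$ of $G_0$ with $V_0\circ\varphi\cong V_0$ as real representations. There is a homomorphism $\operatorname{Aut}_{V_0}(G_0)\to K$ with kernel $\operatorname{Inn}(G_0)$ that sends conjugation by $a_g$ to $g$.
\end{lemma}

\begin{proof}
Let $A_k=A_7\subset H_k$. It is simple and normal in $G_0$, hence a minimal normal subgroup. There are no others: if a minimal normal subgroup $A$ meets some $A_k$ nontrivially, then $A=A\cap A_k=A_k$; if it meets all $A_k$ trivially, then $[A,A_k]\subset A\cap A_k=1$ for all $k$, and $A$ lies in $\prod_kC_{H_k}(A_k)=1$. So every automorphism $\varphi$ permutes the $A_k$, and hence the groups $H_k=C_{G_0}(\prod_{k'\neq k}A_{k'})$, by a permutation $\pi\in\operatorname{Sym}(K)$, and $\varphi\mapsto\pi$ is a homomorphism. Let $\varphi_\pi$ be defined by $\varphi_\pi(h)_{\pi(k)}=h_k$. Then $\varphi\varphi_\pi^{-1}$ preserves each $H_k$ and is inner, since $\operatorname{Aut}(H)=\operatorname{Inn}(H)$. In particular the kernel of $\varphi\mapsto\pi$ is $\operatorname{Inn}(G_0)$.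

Suppose $V_0\circ\varphi\cong V_0$. Then $V_0\circ\varphi_\pi^{-1}\cong V_0$. As a real representation $V_0\cong\bigoplus_k2\sigma_k^{\mathbb R}$, so for each $k$ the irreducible representation $\sigma_k^{\mathbb R}\circ\varphi_\pi^{-1}\colon h\mapsto\bigotimes_j\chi_j(h_{\pi(ks_j)})$ is isomorphic to some $\sigma_{k'}^{\mathbb R}$. Since the $\chi_j$ are distinct and nontrivial, comparing the factor of $G_0$ that acts by a multiple of $\chi_j$ gives $\pi(ks_j)=k's_j$ for all $j$. The case $j=0$ gives $k'=\pi(k)$, so $\pi(ks_j)=\pi(k)s_j$ for all $k$ and $j$. Every element of the finite group $K$ is a product of the generators $s_j$ with positive exponents, so $\pi(k)=\pi(1)k$. The required homomorphism is $\varphi\mapsto\pi(1)$. Conjugation by $a_g$ is $h\mapsto g\cdot h$, which is $\varphi_\pi$ for $\pi(k)=gk$.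
\end{proof}

\begin{lemma}\label{lem:N0}
The normalizer $N_0$ of $G_0$ in $O(V_0)$ is contained in $SO(V_0)$.
\end{lemma}

\begin{proof}
An element $\nu\in N_0$ is itself an isomorphism between $V_0$ and $V_0$ twisted by conjugation with $\nu$, so conjugation defines $N_0\to\operatorname{Aut}_{V_0}(G_0)\to K$. An element of the kernel induces an inner automorphism, so it lies in $G_0\cdot C_{O(V_0)}(G_0)$. Elements of $G_0$ are unitary and have real determinant $1$. As a real representation $V_0=\bigoplus_k\sigma_k^{\mathbb R}\otimes\mathbb R^2$ with pairwise non-isomorphic $\sigma_k^{\mathbb R}$ whose endomorphism algebra is $\mathbb R$, so $C_{O(V_0)}(G_0)=\prod_kO(2)$, and $(c_k)_k$ has determinant $\prod_k\det(c_k)^d=1$ because $d$ is even. Thus $\det\colon N_0\to\{\pm1\}$ factors through a subgroup of $K$, which has odd order, and so it is trivial.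
\end{proof}

The parity of $d$ is needed: complex conjugation on a single summand $T_k$ centralizes $G_0$ and has determinant $(-1)^d$.

\subsection*{Extra factors}
The pair $(G_0,V_0)$ gives the dimension $n=D_p+3$. To reach the other dimensions we add blocks of real dimension $4$ and $6$ whose normalizers preserve orientation.

Let $B_4=S_3$ act on $E_4=E_2\otimes_{\mathbb R}\mathbb C$, where $E_2$ is the plane with $S_3$ acting as the symmetry group of an equilateral triangle. This is a faithful irreducible unitary representation of complex dimension $2$.

For the block of dimension $6$, complex conjugation on $\mathbb C^3$, of real determinant $-1$, must not normalize the group. It does normalize the group of order $21$ generated by $\operatorname{diag}(\zeta,\zeta^2,\zeta^4)$, $\zeta=e^{2\pi i/7}$, and a cyclic permutation matrix. We therefore enlarge this group so that it contains a non-real scalar that no automorphism can invert. Let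
\[
B_6=\langle a,b\mid a^7=b^9=1,\ bab^{-1}=a^2\rangle,
\]
a group of order $63$ in which $b^3$ is central, since $2^3\equiv1\bmod7$. Let $E_6\cong\mathbb C^3$ be induced from the character of the index $3$ subgroup $\langle a,b^3\rangle=C_{B_6}(a)$ with $a\mapsto\zeta$ and $b^3\mapsto\omega=e^{2\pi i/3}$, with an invariant Hermitian metric. Then $b^3$ acts as the scalar $\omega$, and $a$ has the three distinct eigenvalues $\zeta,\zeta^2,\zeta^4$, whose eigenlines are permuted transitively by $b$; so $E_6$ is irreducible. It is irreducible over $\mathbb R$ as well, because a real invariant subspace is stable under $\omega$, hence under $i=(2\omega+1)/\sqrt3$. It is faithful: the kernel meets the normal subgroup $\langle a\rangle$ trivially, so it centralizes $a$ and embeds in $B_6/\langle a\rangle\cong\mathbb Z/9$; thus it is a $3$-subgroup of $\langle a,b^3\rangle$ and lies in $\langle b^3\rangle$, which acts faithfully. Finally, every automorphism $\varphi$ of $B_6$ fixes $b^3$. Indeed, $\langle a\rangle$ is characteristic, and $\varphi(b)=a^sb^j$ acts on it by squaring, so $2^j\equiv2\bmod 7$ and $j\equiv1\bmod3$; then $\varphi(b^3)=(a^sb^j)^3=a^{s(1+2+4)}b^{3j}=b^3$.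

For $r\ge0$ and $\epsilon\in\{0,1\}$ let $G_1=B_4^r\times B_6^\epsilon$ act factor by factor on $V_1=E_4^{\oplus r}\oplus E_6^{\oplus\epsilon}$. The group $G_1$ is solvable, it acts faithfully, $V_1^{G_1}=0$, and $\dim_{\mathbb R}V_1=4r+6\epsilon$ takes all values in $\{0,4,6,8,\dots\}$.

\begin{lemma}\label{lem:N1}
The normalizer of $G_1$ in $O(V_1)$ is contained in $SO(V_1)$.
\end{lemma}

\begin{proof}
An element $\nu$ of the normalizer permutes the real isotypic summands of $V_1$, which are the $r$ blocks $E_4$ and the block $E_6$, and it preserves dimensions. A transposition of two blocks $E_4$ normalizes $G_1$ and has determinant $(-1)^4=1$, so we may assume that $\nu$ preserves each block; there it normalizes the image of $G_1$. On a block $E_4=E_2\otimes\mathbb R^2$ it normalizes $S_3$. As $\operatorname{Aut}(S_3)=\operatorname{Inn}(S_3)$, it is the product of an element of $S_3$ and an element of the centralizer $O(2)$; each acts on one tensor factor only, so its determinant is a square, namely $1$. On $E_6$ it normalizes $B_6$, so it commutes with $b^3=\omega$ and hence with $i$. It is therefore unitary, with real determinant $1$.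
\end{proof}

Put $G=G_0\times G_1$ and $V=V_0\oplus V_1$. This is a faithful unitary representation with $V^G=0$. Let $K$ act trivially on $G_1$ and $V_1$, so that $G\rtimes K$ acts on $V$; we write $a_k$ also for $a_k\oplus1\in O(V)$. Let $N$ be the normalizer of $G$ in $O(V)$.

\begin{proposition}\label{prop:N}
We have $N\subset SO(V)$, and there is a surjective homomorphism $\kappa\colon N/G\to K$ with $\kappa(a_k)=k$.
\end{proposition}

\begin{proof}
A minimal normal subgroup of $G$ isomorphic to $A_7$ has trivial image in the solvable group $G_1$, so it is a minimal normal subgroup of $G_0$, that is, one of the $A_k$. Hence $\prod_kA_k$ is characteristic in $G$, and so is its centralizer $G_1$. Therefore $N$ normalizes $G_1$ and preserves $V_0=V^{G_1}$ and $V_1=V_0^\perp$. The restrictions of $\nu\in N$ to $V_0$ and $V_1$ normalize the images of $G$, which are $G_0$ and $G_1$, so $\det\nu=1$ by Lemmas~\ref{lem:N0} and~\ref{lem:N1}. Define $\kappa$ as restriction to $V_0$ followed by $N_0\to\operatorname{Aut}_{V_0}(G_0)\to K$. It kills $G$, which acts on $G_0$ by inner automorphisms, and $\kappa(a_k)=k$ by Lemma~\ref{lem:aut}.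
\end{proof}

\section{The orbifold $M$}\label{sec:M}

The quotient $(\widehat Y\times V)/(G\rtimes K)$ has $Y$ as a stratum with normal model $V/G$ and twisting $\widehat Y$, but it is not compact. Compactifying $V$ to the unit sphere of $V\oplus\mathbb R$ is useless, since the result bounds the corresponding quotient of $\widehat Y\times D(V\oplus\mathbb R)$; the second fixed point of $G$ on the sphere produces a second copy of $Y$. We need a closed $G$-manifold with a single fixed point, and the complex structure of $V$ provides one. Let
\[
F=\prod_{k\in K}\mathbb{CP}(T_k\oplus\mathbb C)\times\mathbb{CP}(E_4\oplus\mathbb C)^r\times\mathbb{CP}(E_6\oplus\mathbb C)^\epsilon ,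
\]
with the holomorphic action of $G\rtimes K$ in which $G$ acts on each factor and $K$ permutes the first group of factors through the maps $a_g$. A $G$-invariant line in $T_k\oplus\mathbb C$ projects to an invariant subspace of dimension at most $1$ in the irreducible representation $T_k$ of dimension greater than $1$, so it is the line $\mathbb C$; the same argument applies to $E_4$ and $E_6$. Hence $G$ has exactly one fixed point $f_*\in F$. It is fixed by $K$ too, and $T_{f_*}F=V$ as a representation of $G\rtimes K$, since the tangent space of $\mathbb{CP}(T_k\oplus\mathbb C)$ at the line $\mathbb C$ is $\operatorname{Hom}(\mathbb C,T_k)$. In particular $G$ acts effectively on $F$. Let $G\rtimes K$ act on $\widehat Y$ through $K$ and put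
\[
M=(\widehat Y\times F)/(G\rtimes K),\qquad n=\dim M=3+D_p+4r+6\epsilon .
\]
Fix the product of a $K$-invariant metric on $\widehat Y$ and of Fubini--Study metrics on the factors of $F$, scaled to induce the given metric on $V=T_{f_*}F$. It is invariant under $G\rtimes K$. Since $K$ acts freely on $\widehat Y$, the stabilizer of $(\hat y,f)$ is $G_f$, and it acts faithfully on $T_fF$ because $F$ is connected. The action preserves the orientation of $\widehat Y\times F$. So $M$ is a closed oriented $n$-orbifold, and
\begin{equation}\label{eq:max}
\begin{gathered}
\text{all local groups of $M$ have order at most $|G|$, with equality exactly}\\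
\text{at the points $[\hat y,f_*]$, which form a copy of $\widehat Y/K=Y$.}
\end{gathered}
\end{equation}

\section{The four-dimensional stratum of a null-bordism}\label{sec:stratum}

Suppose that $W$ is a compact oriented $(n+1)$-orbifold with $\partial W\cong mM$, $m\ge1$. To handle the closure of a stratum, its normal data and its branched covering at once, we pass to the frame bundle of $W$, where all of this becomes the study of a compact Lie group acting on a manifold.

We use the \emph{slice theorem} in the following form. Let a compact Lie group $\Lambda$ act smoothly on a manifold $A$, and let $a$ be an interior point with stabilizer $\Lambda_a$ and normal space $\nu_a=T_aA/T_a(\Lambda a)$. There are a ball $B\subset\nu_a$ about $0$ and a $\Lambda_a$-equivariant embedding $j\colon B\to A$ with $j(0)=a$, such that $dj_0$ followed by $T_aA\to\nu_a$ is the identity and $[\lambda,b]\mapsto\lambda j(b)$ is an open embedding of $\Lambda\times_{\Lambda_a}B$, the quotient of $\Lambda\times B$ by $(\lambda l,b)\sim(\lambda,lb)$ for $l\in\Lambda_a$. The image is a \emph{tube}, and the stabilizer of $j(b)$ is the stabilizer of $b$ in $\Lambda_a$.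

\subsection*{The frame bundle}
Averaging in charts and patching with a partition of unity gives an inward pointing vector field along $\partial W$, whose flow defines a collar, and then a Riemannian metric on $W$ that on the collar is the product of the metric of $mM$ with an interval. For a chart $\widetilde{\mathcal U}/\Gamma$, consider the manifold of oriented orthonormal frames $z\colon\mathbb R^{n+1}\to T_{\tilde x}\widetilde{\mathcal U}$. The group $\Gamma$ acts on it freely, since an isometry fixing a frame is the identity. The quotients glue to a compact smooth manifold with boundary $Z$, with the smooth action $a\cdot z=z\circ a^{-1}$ of $SO(n+1)$ and $Z/SO(n+1)=W$. The stabilizer of a frame $z$ at $\tilde x$ is the finite group $\Gamma_z=z^{-1}\Gamma_{\tilde x}z\subset SO(n+1)$, the local group written in the frame $z$. Over the collar, $Z$ is $\partial Z\times[0,\varepsilon)$ with $SO(n+1)$ acting on the first factor. The \emph{solder form} $\theta\colon TZ\to\mathbb R^{n+1}$ is $\theta_z=z^{-1}\circ\pi_*$, where $\pi$ is the projection of frames to the chart. It is invariant under $\Gamma$, hence well defined on $Z$; it is onto on each tangent space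 with kernel the tangent space of the orbit; and it is equivariant, since $(za^{-1})^{-1}\pi_*=az^{-1}\pi_*$.

\subsection*{The manifold $Q$}
Write $\mathbb R^{n+1}=V\oplus\mathbb R^4$, oriented by the complex orientation of $V$ and the standard orientation of $\mathbb R^4$, so that $G\subset SO(V)\subset SO(n+1)$ and $SO(V)$ is the subgroup fixing $\mathbb R^4$ pointwise. The normalizer $N^+$ of $G$ in $SO(n+1)$ preserves $\mathbb R^4=(\mathbb R^{n+1})^G$ and $V$. Since $N\subset SO(V)$ by Proposition~\ref{prop:N}, we get $N^+=N\times SO(4)$. Put
\[
L=N^+/G=(N/G)\times SO(4),
\]
with the projection $\operatorname{pr}\colon L\to SO(4)$, the homomorphism $\kappa\colon L\to K$ that is trivial on $SO(4)$, and its composite $\bar\kappa\colon L\to U$ with $K\to U$. Define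
\[
Q=\{z\in Z:\ G\subset\Gamma_z,\ \Gamma_z\cap SO(V)=G\}\subset Z^G .
\]
The first condition says that in the frame $z$ the local group contains $G$. The second says that no further element of the local group fixes the $4$-plane $\mathbb R^4$ pointwise, so that generic points of that plane have local group exactly $G$. Since $\Gamma_{\nu z}=\nu\Gamma_z\nu^{-1}$ and $N^+$ normalizes $G$ and $SO(V)$, the group $N^+$ acts on $Q$, and $G$ acts trivially. So the compact Lie group $L$ acts on $Q$. Let $X=Q/L$, a compact Hausdorff space once $Q$ is known to be compact, and let $X_{\mathrm{reg}}\subset X$ be the set of free orbits.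

\begin{proposition}\label{prop:Q}
\begin{enumerate}
\item[(a)] $Q$ is a compact manifold with boundary $\partial Q=Q\cap\partial Z$, with a smooth $L$-action and an $L$-invariant collar. The form $\theta$ restricts to a map $TQ\to\mathbb R^4$ that is $L$-equivariant for the action through $\operatorname{pr}$ and onto on each tangent space with kernel the tangent space of the $L$-orbit.
\item[(b)] Each stabilizer $L_z$ is finite and $\operatorname{pr}$ is injective on it. An interior point $z$ has a tube $L\times_{L_z}B$, with $B$ a ball in $\mathbb R^4$ on which $L_z$ acts through $\operatorname{pr}$. For $b\in B$ the map $\theta_{j(b)}\circ dj_b\colon\mathbb R^4\to\mathbb R^4$ is an isomorphism that commutes with the stabilizer of $b$, depends continuously on $b$, and is the identity for $b=0$.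
\item[(c)] $L$ acts freely on the collar of $\partial Q$. We have $\partial Q/L=\bigsqcup_mY$, and over each copy of $Y$ the principal $K$-covering $\partial Q/\ker\kappa$ is isomorphic to $\widehat Y$.
\item[(d)] $X_{\mathrm{reg}}$ is a $4$-manifold with boundary $\partial X=\partial Q/L$, oriented by $\theta$. There is one sign $\varepsilon_0$ such that every copy of $Y$ in $\partial X$ carries $\varepsilon_0$ times its given orientation.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The fixed set of a finite group is a closed submanifold whose tangent spaces are the fixed subspaces, and over the collar $Z^G=(\partial Z)^G\times[0,\varepsilon)$. So $Z^G$ is a compact manifold with boundary $Z^G\cap\partial Z$ and an $N^+$-invariant collar. For $z\in Z^G$,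
\[
0\to\mathfrak{so}(n+1)\to T_zZ\xrightarrow{\ \theta\ }\mathbb R^{n+1}\to0
\]
is an exact sequence of $G$-representations. Taking invariants gives a surjection $T_zZ^G\to\mathbb R^4$ with kernel $\mathfrak{so}(n+1)^G$. This is the Lie algebra of the centralizer of $G$, which has finite index in $N^+$, so the kernel is the tangent space of the $N^+$-orbit. It remains to show that $Q$ is open and closed in $Z^G$, and for this we show that $o(z)=|\Gamma_z\cap SO(V)|$ is locally constant on $Z^G$; then $Q=\{o=|G|\}$.

Over the collar, $\Gamma_z\supset G$ is isomorphic to a local group of $M$, so $\Gamma_z=G$ by \eqref{eq:max}, and $o(z)=|G|$. At an interior point $z_0\in Z^G$ take a slice for $SO(n+1)$. The form $\theta$ identifies the normal space with $\mathbb R^{n+1}$, on which $\Gamma_{z_0}$ acts by the inclusion into $SO(n+1)$. So the slice is a ball $D\subset\mathbb R^{n+1}$, the stabilizer of $s\in D$ is $(\Gamma_{z_0})_s$, and $D^G=D\cap\mathbb R^4$. Elements of $SO(V)$ fix $\mathbb R^4$ pointwise, so $\Gamma_s\cap SO(V)=\Gamma_{z_0}\cap SO(V)$ for $s\in D^G$. The function $o$ is $N^+$-invariant, hence constant on the image of $N^+\times D^G\to Z^G$, $(\nu,s)\mapsto\nu s$.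 The differential of this map at $(1,0)$ has image the sum of $\mathfrak{so}(n+1)^G$ and a complement mapped onto $\mathbb R^4$ by $\theta$, which is all of $T_{z_0}Z^G$. So the image contains a neighborhood of $z_0$.

(b) We have $L_z=(\Gamma_z\cap N^+)/G$, which is finite. An element in the kernel of $\operatorname{pr}$ is represented by an element of $\Gamma_z\cap SO(V)=G$, so it is trivial. By (a), $\theta$ identifies the normal space of the orbit with $\mathbb R^4$, and the slice theorem gives the tube. In a tube, $dj_b(\mathbb R^4)$ is a complement to the tangent space of the orbit, so $\theta_{j(b)}\circ dj_b$ is an isomorphism; it commutes with the stabilizer of $b$ because $j$ and $\theta$ are equivariant.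

(c) Over the collar $\Gamma_z=G$, so $L_z=1$. By \eqref{eq:max}, a point $z\in\partial Q$ lies over a point $x=[\hat y,f_*]$ of a copy of $Y$. Over a copy of $M$, the boundary $\partial Z$ is the quotient by $G\rtimes K$ of the oriented frames of the spaces $T_{(\hat y,f)}(\widehat Y\times F)\oplus\mathbb R$. At $(\hat y,f_*)$ this space is $V\oplus T_{\hat y}\widehat Y\oplus\mathbb R$, with $G$ acting on $V$ by the given representation. Call a frame \emph{adapted} if it has the form $(\operatorname{id}_V,\beta)$ with $\beta\colon\mathbb R^4\to T_{\hat y}\widehat Y\oplus\mathbb R$ an isometry such that the frame is oriented; adapted frames at $(\hat y,f_*)$ form one $SO(4)$-orbit. If $z_0$ is adapted, $\Gamma_{z_0}=G$. Any other frame is $z_0\nu$ with $\nu\in SO(n+1)$ and has stabilizer $\nu^{-1}G\nu$, so it lies in $Q$ exactly when $\nu\in N^+$. The fiber of $\partial Q$ over $x$ is thus $G\backslash\{z_0\nu:\nu\in N^+\}$, on which $L$ acts simply transitively. Local fields of adapted frames are local sections, so $\partial Q\to\bigsqcup_mY$ is a principal $L$-bundle.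

Adapted frames define a map $s\colon\widehat Y\to\partial Q/SO(4)$ over each copy of $Y$. The element $k^{-1}\in K$ carries the adapted frame $(\operatorname{id}_V,\beta)$ at $(k\hat y,f_*)$ to the frame $(a_k^{-1},\beta')$ at $(\hat y,f_*)$, where $\beta'=k_*^{-1}\beta$, and the two frames define the same point of $Z$. Now $(a_k^{-1},\beta')=(\operatorname{id}_V,\beta')\circ a_k^{-1}=a_k\cdot(\operatorname{id}_V,\beta')$, and $(\operatorname{id}_V,\beta')$ is oriented because $a_k\in SO(V)$. Hence $s(k\hat y)=a_k\cdot s(\hat y)$. Since $\kappa(a_k)=k$ and $SO(4)\subset\ker\kappa$, the composite $\widehat Y\to\partial Q/\ker\kappa$ is a $K$-equivariant map of principal $K$-coverings of $Y$, and so an isomorphism.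

(d) On the open set $Q_{\mathrm{reg}}$ of free orbits, $\theta$ identifies $TX_{\mathrm{reg}}$ with $Q_{\mathrm{reg}}\times_L\mathbb R^4$, which is oriented because $\operatorname{pr}(L)\subset SO(4)$. At $x=[\hat y,f_*]$, an adapted frame identifies $T_xX=T_{\hat y}\widehat Y\oplus\mathbb R$ with $\mathbb R^4$ by $\beta^{-1}$. So $T_xX$ is oriented by the rule that $V\oplus T_xX$ has the orientation of $W$. That orientation is determined by the orientation of $\widehat Y\times F$ and the inward normal in the same way for all copies of $M$, because $\partial W\cong mM$ as oriented orbifolds.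
\end{proof}

By (b), $X$ is covered by the collar of $\partial X$ and by open sets $B/L_z$, and the determinant of $\theta_{j(b)}\circ dj_b$ is positive throughout $B$; so at free orbits the orientation of $X_{\mathrm{reg}}$ is the one induced from $B\subset\mathbb R^4$.

\subsection*{The branched covering}
Let $P=Q/\ker\bar\kappa$. The group $U=L/\ker\bar\kappa$ acts on $P$ with $P/U=X$, and the stabilizer of the image of $z$ is $\bar\kappa(L_z)$. As $U$ is abelian, $\bar\kappa(L_z)$ depends only on the conjugacy class of $L_z$, hence only on the point $[z]\in X$. The \emph{branch set} is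
\[
\Sigma=\{[z]\in X:\bar\kappa(L_z)\neq0\}.
\]
In a tube about $z$ the stabilizers are conjugate to subgroups of $L_z$, so
\begin{equation}\label{eq:semi}
\bar\kappa(L_{z'})\subset\bar\kappa(L_z)\quad\text{for $z'$ near $z$.}
\end{equation}
Hence $\Sigma$ is closed, and $\Sigma\cap\partial X=\emptyset$ by (c). Over $X\setminus\Sigma$ the map $P\to X$ is a principal $U$-covering, with classes $x_\alpha\in H^*(X\setminus\Sigma)$. By (c) it restricts to $\widehat Y/C$ over each copy of $Y$.

\section{Vanishing of the triple product}\label{sec:vanish}

\begin{proposition}\label{prop:vanish}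
For every $\alpha\in\Lambda^3U^\vee$ we have $\langle x_\alpha,[\partial X]\rangle=0$.
\end{proposition}

The proof occupies this section. It uses property \eqref{eq:P} twice, once for finite stabilizers and once along the sheets of $\Sigma$.

\subsection*{Branching occurs along lines}

\begin{lemma}\label{lem:line}
For every $z\in Q$ the subgroup $\bar\kappa(L_z)\subset U$ has dimension at most $1$.
\end{lemma}

\begin{proof}
Let $S_z$ be a Sylow $p$-subgroup of $L_z$, viewed in $SO(4)$ through $\operatorname{pr}$. We claim that $S_z$ is abelian. Recall that the degree of an irreducible complex representation divides the order of the group, and that a nontrivial irreducible complex representation of a group of odd order is not isomorphic to its dual. If the representation $\mathbb R^4\otimes\mathbb C$ of $S_z$ had a constituent of degree greater than $1$, the degree would be a power of $p$ not exceeding $4$, so $p=3$ and the degree is $3$. Since $\mathbb R^4\otimes\mathbb C$ is self-dual, the dual of the constituent would be a second constituent, and the total dimension would be at least $6$. So all constituents have degree $1$, the faithful representation is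 diagonalizable, and $S_z$ is abelian. A Sylow $p$-subgroup maps onto any quotient that is a $p$-group, so $\kappa(L_z)=\kappa(S_z)$ is abelian. By \eqref{eq:P}, any two elements of $\bar\kappa(L_z)$ are linearly dependent.
\end{proof}

So $\bar\kappa(L_z)$ is a line at each point of $\Sigma$, and by \eqref{eq:semi} this line is locally constant on $\Sigma$. Let $\Sigma_i$ be the components of $\Sigma$ and $\ell_i$ the corresponding lines.

\subsection*{Localization at the branch set}
We need a substitute for the disk bundles $O_i$ of Example~\ref{ex:smooth}, and we obtain it from a triangulation. By Illman's equivariant triangulation theorem \cite{illman}, the orbit space of a smooth action of a compact Lie group on a closed manifold has a triangulation in which the conjugacy class of the stabilizer is constant over each open simplex. Apply this to the double of $Q$, on which $L\times\mathbb Z/2$ acts smoothly thanks to the invariant collar, with orbit space $X$. The stabilizers are conjugate to $L_z\times1$ over interior points and equal to $1\times\mathbb Z/2$ over $\partial X$. So $\partial X$, $\Sigma$ and the singular set $X\setminus X_{\mathrm{reg}}$ are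 unions of open simplices; being closed, they are subcomplexes. In particular the $\Sigma_i$ are finitely many subcomplexes, each open and closed in $\Sigma$.

Let $\sigma^\circ$ be an open simplex in the singular set, $y=[z]\in\sigma^\circ$, and $L\times_{L_z}B$ a tube about $z$. If $b\in B$ has stabilizer conjugate to $L_z$, the stabilizer is a subgroup of $L_z$ of the same order, so $b\in B^{L_z}$. Thus
\begin{equation}\label{eq:fix}
\text{near $y$, the simplex $\sigma^\circ$ lies in $B^{L_z}\subset B/L_z$.}
\end{equation}
A nontrivial element of $SO(4)$ fixes a subspace of dimension at most $2$, so by invariance of domain $\dim\sigma\le2$. The singular set is therefore a subcomplex of dimension at most $2$, and in any subdivision the open simplices of higher dimension lie in the $4$-manifold $X_{\mathrm{reg}}$. So $\dim X=4$, the open $4$-simplices are oriented, and a point of an open $3$-simplex that is a face of $j$ four-simplices has a neighborhood $\mathbb R^3\times(\text{cone on $j$ points})$. Comparing local homology with that of $\mathbb R^4$ or a half-space gives $j=2$ for a $3$-simplex not in $\partial X$, with opposite induced orientations, and $j=1$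 for a $3$-simplex in $\partial X$.

Let $X'$ and $X''$ be the first and second barycentric subdivisions, and let $[X]$ be the sum of the oriented $4$-simplices of $X''$. By the above, $\partial[X]$ is a fundamental cycle $[\partial X]$. In $X'$ the subcomplex $\Sigma$ is \emph{full}: a simplex whose vertices lie in $\Sigma$ lies in $\Sigma$. For $x\in X$ let $\operatorname{wt}(x)$ be the sum of the barycentric coordinates of $x$ in $X'$ at vertices in $\Sigma$; by fullness, $\operatorname{wt}(x)=1$ exactly on $\Sigma$. On the open set $\Omega=\{\operatorname{wt}>0\}$, deleting the other coordinates and normalizing defines a retraction $r\colon\Omega\to\Sigma$. Put $\Omega_i=r^{-1}(\Sigma_i)$, so that $\Omega$ is the disjoint union of the open sets $\Omega_i$ and $\Omega_i\cap\Sigma=\Sigma_i$. Along the homotopy $(1-\tau)x+\tau\,r(x)$, $0\le\tau\le1$, the value of $r$ is constant and $\operatorname{wt}$ does not decrease. Hence for $0<\varepsilon\le1$ the open set $\Omega_i^\varepsilon=\{x\in\Omega_i:\operatorname{wt}(x)>1-\varepsilon\}$ deformation retracts onto $\Sigma_i$ by $r$; here $\Omega_i^1=\Omega_i$.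

Let $O_i$ be the sum of the oriented $4$-simplices of $X''$ that meet $\Sigma_i$.

\begin{lemma}\label{lem:local}
The chain $O_i$ lies in $\Omega_i$, its boundary $\partial O_i$ lies in $\Omega_i\setminus\Sigma_i$, and $\langle x_\alpha,[\partial X]\rangle=\sum_i\langle x_\alpha,\partial O_i\rangle$.
\end{lemma}

\begin{proof}
The vertices of a simplex of $X''$ are the barycenters of a flag $\sigma_0<\sigma_1<\cdots$ of simplices of $X'$. If the simplex meets the subcomplex $\Sigma_i$, one of its vertices lies in $\Sigma_i$, so some $\sigma_j$, and with it $\sigma_0$, lies in $\Sigma_i$. Every point $x$ of the simplex has positive coordinates at the vertices of $\sigma_0$. So $x\in\Omega$, and $r(x)$ lies in a simplex of $\Sigma$ that contains $\sigma_0$, hence in $\Sigma_i$. This proves the first claim and shows that no simplex of $X''$ meets two components of $\Sigma$. A $3$-simplex of $X''$ that meets $\Sigma_i$ is not in $\partial X$, so it is a face of exactly two $4$-simplices; both meet $\Sigma_i$, and their contributions to $\partial O_i$ cancel. Finally, $[X]-\sum_iO_i$ is a chain in $X\setminus\Sigma$ with boundary $[\partial X]-\sum_i\partial O_i$.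
\end{proof}

\subsection*{Reduction to a functional on $H^2(\Sigma_i)$}
Fix $i$ and write $\ell=\ell_i$. Choose $\eta\in U^\vee$ with $\eta|_\ell\neq0$, so that $U^\vee=\mathbb F_p\eta\oplus\ell^\perp$, and write $\alpha=\eta\wedge\beta+\alpha'$ with $\beta\in\Lambda^2\ell^\perp$ and $\alpha'\in\Lambda^3\ell^\perp$. Over $\Omega_i$ all groups $\bar\kappa(L_z)$ equal $0$ or $\ell$, so $P/\ell$ is an unbranched principal $U/\ell$-covering of $\Omega_i$. Its classes $\tilde x_\omega\in H^*(\Omega_i)$, $\omega\in\Lambda^*\ell^\perp$, restrict to $x_\omega$ on $\Omega_i\setminus\Sigma_i$. The cycle $\partial O_i$ bounds in $\Omega_i$, so $\langle x_{\alpha'},\partial O_i\rangle=0$. Since $r$ is homotopic to the identity, $\tilde x_\beta=r^*(\tilde x_\beta|_{\Sigma_i})$. Therefore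
\begin{equation}\label{eq:psi}
\langle x_\alpha,\partial O_i\rangle=\psi(\tilde x_\beta|_{\Sigma_i}),\qquad\text{where }\ \psi\colon H^2(\Sigma_i)\to\mathbb F_p,\quad\psi(b)=\langle x_\eta\cup r^*b,\partial O_i\rangle .
\end{equation}
The functional $\psi$ is a class in $H_2(\Sigma_i)$; in Example~\ref{ex:torus} it is $\pm x_{\xi_1}(\mu)[\Sigma]$. We want to represent it by a map from a closed oriented surface with weights, and then show that the $U/\ell$-covering is trivial over that surface.

\subsection*{The surface of rotations}
The complex $\Sigma_i$ need not be a surface. For instance, the local models allow $L_z=(\mathbb Z/p)^2$ acting on $\mathbb C^2$ by independent rotations of order $p$ in the two coordinates, with $\bar\kappa(a,b)=(a+2b)u$. Then $\Sigma$ consists of two sheets that meet at a point and whose meridians have monodromy $u$ and $2u$. To separate the sheets, orient them and record the monodromy, we remember along with a point the rotation that fixes it.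

Let $\mathcal I=\{(z,c)\in Q\times L:cz=z\}$, a compact space with the $L$-action $\lambda(z,c)=(\lambda z,\lambda c\lambda^{-1})$. For $c\in L$ let $\Pi_c\subset\mathbb R^4$ be the fixed space of $\operatorname{pr}c$. If $(z,c)\in\mathcal I$ and $\dim\Pi_c=2$, the elements of $L_z$ that fix $\Pi_c$ pointwise form a group that embeds in $SO(\Pi_c^\perp)$, so it is cyclic; it contains $c$, and we denote its order by $q(z,c)$. Let $\widetilde S\subset\mathcal I$ be the set of pairs $(z,c)$ such that
\[
[z]\in\Sigma_i,\qquad\bar\kappa(c)\neq0,\qquad\dim\Pi_c=2,\qquad\operatorname{pr}c\text{ rotates }\Pi_c^\perp\text{ by }\pm2\pi/q(z,c).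
\]
These conditions are $L$-invariant. For $(z,c)\in\widetilde S$ the element $c$ has order $q=q(z,c)$, and $p\mid q$ since $\bar\kappa(c)$ has order $p$; so $q\ge3$, and the rotation angle is not $0$ or $\pi$. Orient $\Pi_c^\perp$ so that $c$ rotates it by $+2\pi/q$, and orient $\Pi_c$ so that $\Pi_c\oplus\Pi_c^\perp=\mathbb R^4$ as oriented spaces. For $\lambda\in L$ the map $\operatorname{pr}\lambda$ carries $\Pi_c^\perp$ to $\Pi_{\lambda c\lambda^{-1}}^\perp$, conjugating one rotation to the other, so it preserves these orientations; as $\operatorname{pr}\lambda\in SO(4)$, it also preserves the orientations of $\Pi_c$ and $\Pi_{\lambda c\lambda^{-1}}$. Let $S=\widetilde S/L$, let $\phi\colon S\to\Sigma_i$ be the map $[(z,c)]\mapsto[z]$, and let $\mathbf n\colon S\to\mathbb F_p$ be the function $[(z,c)]\mapsto\eta(\bar\kappa(c))$, which is well defined as $U$ is abelian and locally constant as $U$ is finite. In the local model above, $S$ consists of four disks, for $c=(\pm1,0)$ and $c=(0,\pm1)$.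

\begin{lemma}\label{lem:surface}
$\widetilde S$ is a closed manifold, and $S$ is a closed oriented topological surface, possibly empty. Over a tube $L\times_{L_{z_0}}B$, the surface $S$ is a disjoint union of oriented charts $B^c/Z(c)$, one for each conjugacy class of elements $c\in L_{z_0}$ with $(z_0,c)\in\widetilde S$, where $B^c=B\cap\Pi_c$ is oriented by $\Pi_c$ and $Z(c)$ is the centralizer of $c$ in $L_{z_0}$.
\end{lemma}

\begin{proof}
Over the collar of $\partial Q$ the action is free, so $\mathcal I$ contains only pairs with $c=1$, none of which is in $\widetilde S$. Over a tube about $z_0$, the map $[\lambda,b,c]\mapsto(\lambda j(b),\lambda c\lambda^{-1})$ is a diffeomorphism from $L\times_{L_{z_0}}(B\times L)$, with $L_{z_0}$ acting on the last factor by conjugation, onto the product of the tube with $L$. It identifies $\mathcal I$ with the submanifold $L\times_{L_{z_0}}\bigsqcup_{c\in L_{z_0}}(B^c\times\{c\})$. The conditions defining $\widetilde S$ are constant on each $B^c\times\{c\}$. The second and third depend only on $c$. If $\bar\kappa(c)\ne0$, the connected set $B^c$ maps into $\Sigma$, hence into a single component. An element of $L_{z_0}$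 that fixes $\Pi_c$ pointwise fixes every $b\in B^c$, so $q(j(b),c)=q(z_0,c)$. Thus $\widetilde S$ is open and closed in $\mathcal I$; it is a compact submanifold of $Q\times L$ without boundary, and $S$ is compact Hausdorff with the stated local description. The group $Z(c)$ preserves the orientation of $\Pi_c$, so it acts on the disk $B^c$ through a finite group of rotations, and $B^c/Z(c)$ is homeomorphic to a disk.

It remains to see that the charts are compatibly oriented. At $(j(b),c)$, the tangent space of $\widetilde S$ modulo that of the orbit is $T_bB^c=\Pi_c$, and projection to $Q$ followed by $\theta$ maps it by $\theta_{j(b)}\circ dj_b$. By Proposition~\ref{prop:Q}(b) this map commutes with $\operatorname{pr}c$, so it restricts to an automorphism of $\Pi_c$, which has positive determinant by continuity along $B^c$. So away from the cone points of the charts, the orientation of each chart is the one for which $\theta$ maps the tangent plane of $S$ at $[(z,c)]$ onto $\Pi_c$ preserving orientation, and this description does not involve the tube.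
\end{proof}

Let $\mathbf n[S]\in H_2(S)$ be the sum of the fundamental classes of the components of $S$, each multiplied by the value of $\mathbf n$, and put $\psi'(b)=\langle\phi^*b,\mathbf n[S]\rangle$ for $b\in H^2(\Sigma_i)$.

\subsection*{The residue formula}

\begin{lemma}\label{lem:residue}
We have $\psi'=2\varepsilon_1\psi$ with a universal sign $\varepsilon_1$.
\end{lemma}

\begin{proof}
Since $\dim\Sigma_i\le2$, every simplicial $2$-cochain is a cocycle, and $H^2(\Sigma_i)$ is spanned by the classes $[\tau^*]$ of the cochains dual to oriented $2$-simplices $\tau$ of the original triangulation. We evaluate both functionals on $[\tau^*]$.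

\emph{Local structure.} Let $y=[z]$ be an interior point of $\tau$, with tube $L\times_{L_z}B$. By \eqref{eq:fix} and invariance of domain, the fixed space $\Pi$ of $L_z$ is a plane and $\tau^\circ$ contains a neighborhood of $y$ in $B\cap\Pi$. The group $L_z$ embeds in $SO(\Pi^\perp)$, so it is cyclic, of order $q$ say, and acts freely off $\Pi$. Orient $\Pi$ by $\tau$ and $\Pi^\perp$ so that $\Pi\oplus\Pi^\perp=\mathbb R^4$, and let $c_+\in L_z$ be the rotation by $+2\pi/q$. It generates $L_z$, so $\bar\kappa(c_+)\neq0$ and $q\ge3$. Let $s$ be a linear coordinate on $\Pi$ and $v$ the $q$th power of a complex coordinate on $\Pi^\perp$. After shrinking and rescaling, $(s,v)$ is a homeomorphism from an open neighborhood of $y$ in $\Omega_i$ onto $\{|s|<2,|v|<2\}\subset\mathbb R^2\times\mathbb R^2$, orientation preserving on the regular part $\{v\ne0\}$, under which $\Sigma$ corresponds to $\{v=0\}\subset\tau^\circ$. A positive meridian $\mu$, a circle $\{s=0,|v|=\text{const}\}$ run counterclockwise, is the image of an arc in $B\cap\Pi^\perp$ from a point $b$ to $c_+b$. In the tube $[1,c_+b]=[c_+,b]=c_+\cdot[1,b]$, so in $P$ the lift of $\mu$ ends at $\bar\kappa(c_+)$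 times its starting point:
\[
x_\eta(\mu)=\eta(\bar\kappa(c_+)).
\]
Let $b_y\in H^2(\Sigma_i,\Sigma_i\setminus y)\cong H^2(\mathbb R^2,\mathbb R^2\setminus0)$ be the generator dual to the orientation of $\tau$. Its image in $H^2(\Sigma_i)=\operatorname{Hom}(H_2(\Sigma_i),\mathbb F_p)$ sends a simplicial cycle to the coefficient of $\tau$, so the image is $[\tau^*]$.

\emph{The value of $\psi'$.} Every $c\neq1$ in $L_z$ has $\Pi_c=\Pi$ and $q(z,c)=q$, so $(z,c)\in\widetilde S$ exactly for the two elements $c=c_+^{\pm1}$. By Lemma~\ref{lem:surface}, over the tube $S$ consists of two disks, each mapped homeomorphically onto $B\cap\Pi$ by $\phi$. For $c_+$ the orientation of $\Pi_c$ is that of $\tau$. For $c_+^{-1}$ the orientation of $\Pi^\perp$ is reversed, hence so is that of $\Pi$, and $\mathbf n$ changes sign as well. Evaluating $\phi^*b_y\in H^2(S,S\setminus\phi^{-1}(y))$ by excision at the two points of $\phi^{-1}(y)$ gives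
\[
\psi'([\tau^*])=\eta(\bar\kappa(c_+))\cdot1+\bigl(-\eta(\bar\kappa(c_+))\bigr)\cdot(-1)=2\,\eta(\bar\kappa(c_+)).
\]

\emph{The value of $\psi$.} Let $\delta x_\eta\in H^2(\Omega_i,\Omega_i\setminus\Sigma_i)$ be the coboundary of $x_\eta$, and let $[O_i]\in H_4(\Omega_i,\Omega_i\setminus\Sigma_i)$ be the class of $O_i$. Since $\delta(x_\eta\cup a)=\delta x_\eta\cup a$ for $a\in H^2(\Omega_i)$, we have, with a universal sign,
\[
\psi([\tau^*])=\pm\langle\delta x_\eta\cup r^*[\tau^*],[O_i]\rangle .
\]
The retraction $r$ is not adapted to the chart, so we replace $r^*[\tau^*]$ by a class supported on a normal disk. Let $J=\{s=0,|v|<1\}$, let $\Omega^*$ be $\Omega_i$ minus the circle $\{s=0,|v|=1\}$, and let $\mathcal N=\{|s|<2,|v|<1\}$. Then $J$ is closed in $\Omega^*$ and $\mathcal N$ is an open neighborhood of $J$, so $H^2(\Omega^*,\Omega^*\setminus J)\cong H^2(\mathcal N,\mathcal N\cap\{s\neq0\})$ by excision. Let $\mathbf a\in H^2(\Omega^*,\Omega^*\setminus J)$ correspond to $s^*\omega_0$, where $\omega_0$ is the positive generator of $H^2(\mathbb R^2,\mathbb R^2\setminus0)$. Its restriction to $(\Sigma_i,\Sigma_i\setminus y)$ is $b_y$, so its image $\bar{\mathbf a}\in H^2(\Omega^*)$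 restricts to $[\tau^*]$ on $\Sigma_i$. On the compact removed circle $\operatorname{wt}<1$, so $\Omega_i^\varepsilon\subset\Omega^*$ for small $\varepsilon$. The restriction $H^2(\Omega_i^\varepsilon)\to H^2(\Sigma_i)$ is an isomorphism, so $\bar{\mathbf a}$ and $r^*[\tau^*]$ agree on $\Omega_i^\varepsilon$. By excision $[O_i]$ comes from a class in $H_4(\Omega_i^\varepsilon,\Omega_i^\varepsilon\setminus\Sigma_i)$; let $o^*$ be the image of that class in $H_4(\Omega^*,\Omega^*\setminus\Sigma_i)$. Naturality gives
\[
\langle\delta x_\eta\cup r^*[\tau^*],[O_i]\rangle=\langle\delta x_\eta\cup\bar{\mathbf a},o^*\rangle=\langle\delta x_\eta\cup\mathbf a,o_y\rangle,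
\]
where $\delta x_\eta\cup\mathbf a$ lies in $H^4(\Omega^*,(\Omega^*\setminus\Sigma_i)\cup(\Omega^*\setminus J))=H^4(\Omega^*,\Omega^*\setminus y)$ and $o_y$ is the image of $[O_i]$ in $H_4(X,X\setminus y)\cong H_4(\Omega^*,\Omega^*\setminus y)\cong H_4(\mathcal N,\mathcal N\setminus y)$.

The class $o_y$ is the orientation class of the chart at $y$. To see this, take a closed ball $\mathbf D$ about $y$ in the chart, so small that it meets only simplices of $X''$ that contain $y$. It then misses the simplices of $\partial O_i$, so $O_i$ defines a class in $H_4(X,X\setminus\mathbf D)\cong\mathbb F_p$, a group that maps isomorphically to $H_4(X,X\setminus y')$ for each $y'\in\mathbf D$. If $y'\in\mathbf D$ is interior to a $4$-simplex, that simplex contains $y$ and occurs in $O_i$ with the orientation of $X_{\mathrm{reg}}$, which is that of the chart. So the class is the orientation class along $\mathbf D$, and in particular at $y$.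

Finally, $\mathcal N$ is contractible and $\mathcal N\cap\{v\neq0\}$ is homotopy equivalent to $\mu$, so $\delta$ maps $H^1(\mathcal N\cap\{v\neq0\})\cong\mathbb F_p$ isomorphically onto $H^2(\mathcal N,\mathcal N\cap\{v\ne0\})$, and $\delta x_\eta|_{\mathcal N}=\pm x_\eta(\mu)\,v^*\omega_0$. The product $v^*\omega_0\cup s^*\omega_0$ evaluates to $\pm1$ on the orientation class. All these signs are universal, so $\psi([\tau^*])=\varepsilon_1\,\eta(\bar\kappa(c_+))$ with $\varepsilon_1$ universal.
\end{proof}

\subsection*{The covering is trivial over the surface}
The next lemma is the analogue of the centrality of the meridian in Example~\ref{ex:smooth}.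

\begin{lemma}\label{lem:trivial}
For $\xi\in\ell^\perp$ we have $\phi^*\tilde x_\xi=0$ in $H^1(S)$.
\end{lemma}

\begin{proof}
Let $S_0$ be a component of $S$ and $I$ a component of its preimage in $\widetilde S$. As $\widetilde S$ is a closed manifold, $I$ is open and compact. The quotient map $\widetilde S\to S$ is open, so the image of $I$ is open and compact in the connected space $S_0$, and $I\to S_0$ is onto. If two points of $I$ have the same image, they differ by some $\lambda\in L$; then the components $\lambda I$ and $I$ meet, so $\lambda$ lies in $L_I=\{\lambda\in L:\lambda I=I\}$. The continuous bijection $I/L_I\to S_0$ from a compact space to a Hausdorff space is a homeomorphism.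

The function $(z,c)\mapsto\kappa(c)$ takes values in the finite group $K$, so it has a constant value $k_0$ on $I$. The image $\bar k_0=\bar\kappa(c)$ is nonzero and lies in $\bar\kappa(L_z)=\ell$, so it spans $\ell$. For $\lambda\in L_I$ and $(z,c)\in I$ we have $(\lambda z,\lambda c\lambda^{-1})\in I$, whence $\kappa(\lambda)k_0\kappa(\lambda)^{-1}=k_0$. By \eqref{eq:P}, $\bar\kappa(\lambda)\in\ell$. Thus $L_I\subset\bar\kappa^{-1}(\ell)$, and the map $I\to Q\to Q/\bar\kappa^{-1}(\ell)=P/\ell$ factors through $I/L_I=S_0$. This is a lift of $\phi|_{S_0}$ to the $U/\ell$-covering $P/\ell$ of $\Omega_i$, so the pullback of that covering to $S_0$ has a section.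
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vanish}]
The class $\tilde x_\beta$ is a sum of products of classes $\tilde x_\xi$ with $\xi\in\ell^\perp$, so $\phi^*\tilde x_\beta=0$ by Lemma~\ref{lem:trivial}. By Lemma~\ref{lem:residue}, $2\varepsilon_1\psi(\tilde x_\beta|_{\Sigma_i})=\langle\phi^*\tilde x_\beta,\mathbf n[S]\rangle=0$. As $p$ is odd, \eqref{eq:psi} gives $\langle x_\alpha,\partial O_i\rangle=0$ for every $i$, and Lemma~\ref{lem:local} concludes the proof.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $M$ be the orbifold of Section~\ref{sec:M}, of dimension $n=3+D_p+4r+6\epsilon$. The choice $r=\epsilon=0$ gives $n=D_p+3$, and the other choices give all odd $n\ge D_p+7$. Suppose that $m[M]=0$ with $m\ge1$. Then $mM$ bounds some $W$, and Section~\ref{sec:stratum} provides $X$ and $P$. By Proposition~\ref{prop:Q}(c),(d), the boundary $\partial X$ consists of $m$ copies of $Y$, all with orientation sign $\varepsilon_0$, and over each of them $P$ is the covering $\widehat Y/C$. Proposition~\ref{prop:vanish} with $\alpha=\alpha_0$ and \eqref{eq:nonzero} give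
\[
0=\langle x_{\alpha_0},[\partial X]\rangle=\varepsilon_0\,m\,\langle x_{\alpha_0},[Y]\rangle=\pm m\in\mathbb F_p .
\]
So $p\mid m$. The case $m=1$ shows that $[M]\neq0$. By fact~(i), the class $[M]$ has finite order $m_0$; then $p\mid m_0$, and $(m_0/p)[M]$ has order exactly $p$. \qed

\begin{remark}
The hypothesis that $p$ is odd enters at several independent points: in the ring homomorphism $\alpha\mapsto x_\alpha$, in the factors $\frac12$ in Lemma~\ref{lem:bracket} and in the product of $K$, in the orientability statement of Lemma~\ref{lem:N0}, in Lemma~\ref{lem:line}, and in the division by $2$ after Lemma~\ref{lem:residue}. For $p=2$ the claim used in Lemma~\ref{lem:line} is false, since the quaternion group of order $8$ is a nonabelian subgroup of $SO(4)$.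
\end{remark}

\begin{thebibliography}{9}

\bibitem{illman}
Illman, Math. Ann. 262 (1983), 487--501.

\bibitem{problem}
``We develop a homology of vertex groups as a tool for studying orbifolds and orbifold cobordism and its torsion. To a pair $(G,H)$ of conjugacy classes of degre\dots'', \texttt{https://msp.org/agt/2015/15-1/agt-v15-n1-p06-s.pdf}.

\end{thebibliography}
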